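# Oscillating residue classes and a random sum-free set without density

## 1. Three groups of residues taking turns

The talk turns on a pattern of residue classes. Let $m$ be a positive integer, and let $C,V_0,V_1,V_2$ be pairwise disjoint subsets of $\mathbb Z_m$, where the index of $V_i$ is read modulo $3$. Write $V=V_0\cup V_1\cup V_2$ and $A=C\cup V$, and suppose that

* (A1) $C+A=\mathbb Z_m\setminus A$;
* (A2) $V_{i+1}\subset V_i+V_i$ for each $i$;
* (A3) if $v\in V_i$, $v'\in V_j$ and $v+v'\in A$, then $i=j$ and $v+v'\in V_{i+1}$;
* (A4) $|V_0|=|V_2|=2$ and $|V_1|=3$.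

The classes in $C$ will be permanent, and the three groups $V_i$ will take turns. Conditions (A2) and (A3) say that adding two members of a group can lead to the next group and to nothing else inside $A$.

**Proposition 1.** There are $m$ and $C,V_0,V_1,V_2\subset\mathbb Z_m$ with (A1)–(A4).

The proof is Sections 8–11. Two small examples show the two sides of the configuration separately. In $\mathbb Z_7$ put $V_0=\{1\}$, $V_1=\{2\}$, $V_2=\{4\}$. Since $1+1=2$, $2+2=4$, $4+4=1$, condition (A2) holds, and since $1+2=3$, $1+4=5$, $2+4=6$ lie outside $V$, condition (A3) holds with $C=\emptyset$; but (A1) fails, because $C+A$ is empty. On the other side, take $V=\emptyset$ and $C=\{2,3\}\subset\mathbb Z_5$: then $2+2=4$, $2+3=0$, $3+3=1$, so $C+C$ is exactly the complement of $C$ and (A1) holds. Proposition 1 asks for both at once, with groups of unequal sizes.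

Fix a configuration as in Proposition 1. For $k\in\mathbb Z$ put $W_k=V_{-k\bmod 3}$, so $W_0=V_0$, $W_1=V_2$, $W_2=V_1$, $W_3=V_0$, and so on. Then

* (W1) $C\cap(A+A)=\emptyset$ and $(C+A)\cap A=\emptyset$, and every residue outside $A$ lies in $C+A$;
* (W2) $W_{k-1}\subset W_k+W_k$;
* (W3) if $g,g'\in A$ and $g+g'\in W_k$, then $g,g'\in W_{k+1}$.

For (W1), the last two assertions are (A1). Also $A+A=(C+A)\cup(V+V)$; the set $C+A$ misses $A\supset C$, and $V+V$ misses $C$ because by (A3) a sum of two elements of $V$ lying in $A$ lies in $V$. Next, (W2) is (A2) with $i=-k$. For (W3), neither $g$ nor $g'$ is in $C$, since $C+A$ misses $A$. So $g\in V_i$, $g'\in V_j$, and (A3) gives $i=j$ and $g+g'\in V_{i+1}$. As $g+g'\in V_{-k}$ and the $V$'s are disjoint, $i\equiv -k-1\pmod 3$, that is, $V_i=W_{k+1}$.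

We say that an integer $n$ *has residue in* $X\subset\mathbb Z_m$ if $n\bmod m\in X$. Here is the object:
$$T=\{n\ge 1: n\bmod m\in C\}\ \cup\ \bigcup_{k\ge0}\{n\in[2^k,2^{k+1}): n\bmod m\in W_k\}.$$
The classes of $C$ are always on; the classes of $W_k$ are on during $[2^k,2^{k+1})$, off during $[2^{k+1},2^{k+3})$, and on again at $2^{k+3}$. A set $S$ of positive integers is *sum-free* if there are no $x,y,z\in S$, not necessarily distinct, with $x+y=z$.

**Lemma 2.** $T$ is sum-free.

*Proof.* An element of $T$ with residue in $C$ is not a sum of two elements of $T$, because all residues of $T$ lie in $A$ and $C\cap(A+A)=\emptyset$. Now let $n\in[2^k,2^{k+1})$ have residue in $W_k$, and suppose $n=s+s'$ with $s,s'\in T$. By (W3), both residues lie in $W_{k+1}$. So $s\in[2^i,2^{i+1})$ for some $i\equiv k+1\pmod 3$, and $i\le k$ because $s<n$. Hence $i\le k-2$ and $s<2^{k-1}$. The same holds for $s'$, so $n<2^k$, a contradiction. $\square$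

**Lemma 3.** Let $D(x)=|T\cap[1,x]|/x$. Then $\limsup D-\liminf D\ge\frac{3}{7m}$.

*Proof.* On $[2^k,2^{k+1})$ the set $T$ consists of the residues $C\cup W_k$, and $|W_k|=3$ for $k\equiv2\pmod 3$ (then $W_k=V_1$), while $|W_k|=2$ otherwise. On an interval containing $t$ integers, a set of $c$ residue classes has $ct/m$ members up to an error of $O(m)$, and $[1,x]$ meets only $O(\log x)$ dyadic intervals. So
$$D(x)=\tfrac1m\bigl(|C|+2+f(x)\bigr)+o(1),\qquad f(x)=x^{-1}\Bigl|[1,x]\cap\bigcup_{i\ge0}[4\cdot 8^i,8\cdot 8^i)\Bigr|,$$
where only integers are counted. At $x=8^{i+1}$ the count is $\sum_{t=0}^{i}4\cdot8^t=\frac47(8^{i+1}-1)$, so $f(8^{i+1})\to\frac47$. At $x=4\cdot8^i$ it is $\frac47(8^i-1)+1$, so $f(4\cdot8^i)\to\frac17$. The difference of the two limits of $D$ is $\frac1m\left(\frac47-\frac17\right)=\frac3{7m}$. $\square$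

So $T$ is a sum-free set without density. What it is for is the next question: it will serve as a template that a random sum-free set follows with positive probability.

## 2. Coin tosses and the density question

**Definition.** Let $\theta\in(0,1)$ and let $(\xi_n)_{n\ge1}$ be independent with $P(\xi_n=1)=\theta=1-P(\xi_n=0)$. Going through $n=1,2,3,\dots$ in turn, put $n$ into $S$ if and only if $n$ is not a sum of two (possibly equal) elements of $S\cap[1,n-1]$ and $\xi_n=1$. For $\theta=\frac12$ the result $S$ is called a random sum-free set.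

Thus an integer that is already a sum is excluded for sure, and any other integer is decided by its coin. The *density* of $S$ is $\lim_{n}|S\cap\{1,\dots,n\}|/n$, when this limit exists; the *upper* and *lower* densities are the corresponding limsup and liminf.

The question, taken from "Proceedings of the", https://github.com/AndreaScale/Master-s-Thesis-CCA, is: does almost every sum-free set have a density? That is, for $\theta=\frac12$, does the limit exist with probability $1$? Some facts are known. The probability that a random sum-free set consists entirely of odd numbers is positive (about $0.218\ldots$), and almost surely such a set then has density $\frac14$. More generally there are infinitely many periodic sum-free sets, for example the odd numbers, the classes $\{2,3\}\pmod 5$ and the classes $\{1,4\}\pmod 5$, such that $S$ is contained in one of them with positive probability. Nevertheless the answer is no.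

**Theorem 4.** For every $\theta\in(0,1)$, in particular for $\theta=\frac12$, the event that $S$ has no density has positive probability.

**Theorem 5 (stronger form).** There are an integer $m$ and a set $T\subset\mathbb N$ (independent of $\theta$) with $D(x)=|T\cap[1,x]|/x$ satisfying $\limsup D-\liminf D\ge\frac3{7m}$, such that for all $\theta\in(0,1)$ and $\varepsilon>0$, with positive probability $\bigl|\,|S\cap[1,x]|/x-\theta D(x)\bigr|\le\varepsilon$ for all large $x$. So with positive probability the upper density of $S$ exceeds its lower density by at least $\frac{3\theta}{7m}-2\varepsilon$.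

The set $T$ is the one of Section 1. For $\theta=\frac12$, Theorem 4 together with the known fact on odd numbers shows that the probability that $S$ has a density lies strictly between $0$ and $1$.

We use two textbook facts. *Hoeffding's inequality*: for a sum of $N\ge1$ independent variables with values in $[0,1]$, the probability of a deviation larger than $t$ from the mean is at most $2e^{-2t^2/N}$. *Borel–Cantelli*: if $\sum P(E_k)<\infty$, then almost surely only finitely many $E_k$ occur.

## 3. The first tosses and the odd numbers

If $1\in S$, then $2=1+1$ is excluded and $3$ is decided by its coin. If also $3\in S$, then $4=1+3$ and $6=3+3$ are excluded, and we are on the way to a set of odd numbers. If $1\in S$ and $3\notin S$, then $4$ is decided by its coin; if it enters, then $5=1+4$ and $8=4+4$ are excluded, and the set so far fits the classes $\{1,4\}$ modulo $5$. Early coins choose a pattern, and the exclusions tend to enforce it.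

Here is the enforcement proved for the odd numbers. Let $N$ be even. Consider two events: $\Omega_0'$, that $\xi_n=0$ for all even $n<N$; and $\Omega_1'$, that every even $n\ge N$ is $s+s'$ with $s,s'$ odd and $\xi_s=\xi_{s'}=1$. On $\Omega_0'\cap\Omega_1'$ we have $S=\{n\text{ odd}:\xi_n=1\}$. Indeed, by induction on $n$: if $n$ is odd, it is not a sum of two smaller (odd) members, so its coin decides; if $n<N$ is even, its coin excludes it; if $n\ge N$ is even, it is a sum of two odd numbers that belong to $S$ by induction.

The two events are independent, since one concerns even coins and the other odd coins, and $P(\Omega_0')>0$. For even $n$ there are $n/2$ odd numbers $s<n$, hence at least $n/4$ unordered pairs $\{s,n-s\}$. These pairs are disjoint, so the events $\xi_s=\xi_{n-s}=1$ are independent, each with probability at least $\theta^2$. So $n$ violates $\Omega_1'$ with probability at most $(1-\theta^2)^{n/4}$, and the sum of these bounds over $n\ge N$ is less than $1$ if $N$ is large. Hence $P(\Omega'_0\cap\Omega'_1)>0$, and almost surely on this event the law of large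 numbers gives density $\theta/2$, which is $\frac14$ for $\theta=\frac12$.

The proof has two ingredients: finitely many prescribed coins, and the fact that every integer to be excluded has so many representations that the failure probabilities have a small sum. A fixed periodic pattern followed in this way gives a density. To avoid a density, the pattern must change with the scale, and $T$ is such a pattern.

## 4. Sharp dyadic edges lose with probability one

The first thing to try is to repeat Section 3 with $T$ in place of the odd numbers: show that $S\subset T$ with positive probability. This fails, and the place of failure tells us what to change.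

**Observation.** $P(S\subset T)=0$.

*Proof.* For $k$ with $2^{k+1}\ge m$, let $n_k$ be the first integer $\ge 2^{k+1}$ with residue in $W_k$; then $n_k<2^{k+1}+m\le2^{k+2}$. As $W_k$ is disjoint from $C\cup W_{k+1}$, we have $n_k\notin T$. Suppose $S\subset T$. Then $n_k\notin S$, so either $\xi_{n_k}=0$ or $n_k=s+s'$ with $s,s'\in S\subset T$. In the second case (W3) says that both residues lie in $W_{k+1}$, so each of $s,s'$ lies in some $[2^i,2^{i+1})$ with $i\equiv k+1\pmod 3$ and $i\le k+1$, that is, $i=k+1$ or $i\le k-2$. If $i\le k-2$ for both, then $n_k<2^k$, which is false. So one of $s,s'$ lies in $[2^{k+1},n_k)$, and its coin is $1$.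

Thus $S\subset T$ implies, for each such $k$, the event $Q_k$ that $\xi_{n_k}=0$ or some $s\in[2^{k+1},n_k)$ has $\xi_s=1$. The events $Q_k$ depend on coins in the disjoint blocks $[2^{k+1},2^{k+1}+m)$, so they are independent, and $P(Q_k)\le1-\theta(1-\theta)^m$. Hence all of them occur with probability $0$. $\square$

The trouble is at the edges of the dyadic intervals: just above $2^{k+1}$ the integers with residue in $W_k$ have only a bounded number of representations. The other end is no better. The classes $W_{k-1}$ should stay off until $2^{k+2}$, but if $n=2^{k+2}-j$ (with $1\le j\le2^{k+1}$) has residue in $W_{k-1}$ and is a sum of two elements of $T$, then both have residue in $W_k$ and are below $2^{k+1}$, so both exceed $2^{k+1}-j$: again there are few choices when $j$ is bounded.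

The way out is to give up control near the edges, on zones that are long enough for polynomially many representations and yet short compared with $2^k$. The uncontrolled elements in these zones produce uncontrolled sums, so the zones roughly double at each scale. The point is to set this up so that they stay a small proportion of $2^k$ forever.

## 5. Windows with soft edges

Let $k_0\ge18$, to be chosen large, and $d_k=2^{\lceil k/2\rceil}$. Define
$$a_k=2^k\ (0\le k\le k_0),\qquad a_{k+1}=2a_k-d_k\ (k\ge k_0);$$
$$b_k=2^k\ (0\le k\le k_0-1),\qquad b_{k+1}=2b_k+d_k\ (k\ge k_0-1).$$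
Let
$$Z_k=[a_k,b_{k+1})\ (k\ge0),\qquad \Phi_k=[2b_{k-1},a_{k+1})\ (k\ge1).$$
The window $Z_k$ is where elements with residue in $W_k$ may occur at all; the smaller window $\Phi_k$ is where their coins alone will decide. The recursions have the following meaning. Unwanted sums of two elements below $b_{k-1}$ stay below $2b_{k-1}$, so $\Phi_k$ starts there. The exclusion of $W_{k-1}$ uses sums with residues in $W_k+W_k$; it starts at $b_k$, which for $k\ge k_0$ is the left end of $\Phi_k$ plus room $d_{k-1}$, and it must last until $a_{k+2}$, which for $k\ge k_0-1$ is twice the right end of $\Phi_k$ minus room $d_{k+1}$.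

For example, with $k_0=18$ we have $d_{17}=d_{18}=512$, $d_{19}=1024$, so $b_{18}=262656$, $b_{19}=525824$, $a_{19}=523776$, $a_{20}=1046528$. Then $\Phi_{18}=[262144,523776)$ and $Z_{18}=[262144,525824)$, while $\Phi_{19}=[525312,1046528)$ and $Z_{19}$ starts at $523776$.

**Step 1: the edges stay small.** Dividing the recursions by $2^{k+1}$ shows that $a_k2^{-k}$ and $b_k2^{-k}$ differ from $1$ by partial sums of $\sum_{j\ge k_0-1}d_j2^{-j-1}$. As $d_j\le2^{(j+1)/2}$, we have $d_j2^{-j-1}\le2^{-(j+1)/2}$, and
$$\sum_{j\ge k_0-1}2^{-(j+1)/2}=\frac{2^{-k_0/2}}{1-2^{-1/2}}<4\cdot2^{-k_0/2}=:\gamma\le\tfrac1{128}\le\tfrac1{100}.$$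
Hence
$$(1-\gamma)2^k\le a_k\le2^k\le b_k\le(1+\gamma)2^k,\qquad b_k<a_{k+1}. \tag{1}$$
The last inequality holds since $1.01\cdot2^k<0.99\cdot2^{k+1}$. So $a_k\le b_k<a_{k+1}\le b_{k+1}$, and both sequences are increasing.

**Step 2: elementary properties of the windows.** For $1\le k\le k_0-1$ we have $\Phi_k=[2^k,2^{k+1})$. For all $k\ge1$, (1) gives $2b_{k-1}\ge2^k\ge a_k$ and $a_{k+1}\le2^{k+1}\le b_{k+1}$, so $\Phi_k\subset Z_k$ and $\Phi_k\subset[2^k,2^{k+1})$. The endpoints are integers, and $\Phi_k$ contains at least $2(1-\gamma)2^k-(1+\gamma)2^k=(1-3\gamma)2^k\ge0.97\cdot2^k$ integers. Finally $[2^i,2^{i+1})\subset Z_i$ for all $i\ge0$.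

**Step 3: free and forbidden integers.** Let
$$\mathcal F=(T\cap[1,2^{k_0}))\cup\{n\ge2^{k_0}:n\bmod m\in C\}\cup\bigcup_{k\ge k_0}\{n\in\Phi_k:n\bmod m\in W_k\}.$$
All $n\ge 1$ with residue in $C$, and all $n\in\Phi_i$ ($i\ge1$) with residue in $W_i$, lie in $\mathcal F$: for $i\le k_0-1$ this holds because $\Phi_i=[2^i,2^{i+1})\subset[1,2^{k_0})$, where $T$ has the residues $W_i$.

Call $n\ge2^{k_0}$ *forbidden* if it has residue outside $A$, or if it has residue in some $W_j$ but $n\notin\bigcup_{k\ge0,\ k\equiv j\,(3)}Z_k$. Consider the events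

* $\Omega_0$: for $n<2^{k_0}$, $\xi_n=1$ if and only if $n\in T$;
* $\Omega_1$: every forbidden $n$ is $s+s'$ with $s,s'\in\mathcal F$ and $\xi_s=\xi_{s'}=1$.

**Lemma 6.** On $\Omega_0\cap\Omega_1$: no forbidden $n$ is in $S$; $S\cap[1,2^{k_0})=T\cap[1,2^{k_0})$; and for every $n\in\mathcal F$, $n\in S$ if and only if $\xi_n=1$.

*Proof.* For $n<2^{k_0}$ use induction: if $n\in T$, then $n$ is not a sum of two elements of $S\cap[1,n-1]=T\cap[1,n-1]$ by Lemma 2, and $\xi_n=1$, so $n\in S$; if $n\notin T$, then $\xi_n=0$ and $n\notin S$. So the assertions hold below $2^{k_0}$.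

Let $n\ge2^{k_0}$, and suppose that the assertions hold for all smaller integers. We first locate the smaller elements of $S$. Every $s\in S$ with $s<n$ has residue in $A$, and if its residue is in $W_j$, then $s\in Z_i$ for some $i\ge0$ with $i\equiv j\pmod 3$. For $s\ge2^{k_0}$ this holds because $s$ is not forbidden. For $s<2^{k_0}$ it holds because $s\in T$ and $[2^i,2^{i+1})\subset Z_i$.

If $n$ is forbidden, then by $\Omega_1$ it is $s+s'$ with $s,s'\in\mathcal F$ and $\xi_s=\xi_{s'}=1$. By induction $s,s'\in S$, so $n\notin S$.

If $n\in\mathcal F$, we show that $n$ is not a sum of two elements of $S$; then its coin decides. If $n$ has residue in $C$, this follows from $C\cap(A+A)=\emptyset$. Otherwise $n\in\Phi_k$ has residue in $W_k$ with $k\ge k_0$. Suppose $n=s+s'$ with $s,s'\in S$. By (W3) both have residue in $W_{k+1}$, so $s\in Z_i$ with $i\equiv k+1\pmod 3$. Since $a_i\le s<n<a_{k+1}$, we have $i\le k$, hence $i\le k-2$, and $s<b_{i+1}\le b_{k-1}$. The same bound holds for $s'$. So $n<2b_{k-1}$, which contradicts $n\in\Phi_k$. $\square$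

## 6. Every forbidden integer has many representations

**Lemma 7.** For all sufficiently large $k_0$ (depending on $m$ and $\theta$), $P(\Omega_0\cap\Omega_1)\ge\frac12P(\Omega_0)>0$.

*Proof.* $\Omega_0$ prescribes finitely many coins, so $P(\Omega_0)>0$. Condition on $\Omega_0$. The coins $\xi_n$ with $n\ge2^{k_0}$ remain independent with the same law, and $\xi_s=1$ for all $s\in\mathcal F$ with $s<2^{k_0}$.

**Step 1: from counts to probabilities.** Fix $n$, and let $M$ be a lower bound for the number of $s$ with $s\in\mathcal F$ and $n-s\in\mathcal F$. These $s$ form at least $M/2$ unordered pairs $\{s,n-s\}$ (possibly with $s=n-s$). Distinct pairs are disjoint, so the events $\xi_s=\xi_{n-s}=1$ are independent, and each has conditional probability at least $\theta^2$. Hence a forbidden $n$ violates $\Omega_1$ with conditional probability at most $(1-\theta^2)^{M/2}$; this is trivially true if $M\le0$. In the counts below we use that $t$ consecutive integers contain at least $t/m-1$ members of each residue class.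

**Step 2: residues outside $A$.** Let $n\ge2^{k_0}$ have residue outside $A$. By (W1) it is $c+a$ with $c\in C$, $a\in A$. If $a\in C$, every $s\in[1,n-1]$ with residue $c$ works, and we may take $M=\frac{n-1}m-1$. If $a\in W_j$, let $i\equiv j\pmod 3$ be maximal with $2^{i+1}\le n-1$. By maximality $2^{i+4}>n-1$, so $2^{i+4}\ge n\ge2^{18}$ and $i\ge1$. Every $s'\in\Phi_i$ with residue $a\in W_j=W_i$ lies in $\mathcal F$ and satisfies $s'<2^{i+1}\le n-1$, and $s=n-s'\ge1$ has residue $c$, so $s\in\mathcal F$. We may take $M=0.97\cdot2^i/m-1$, and $0.97\cdot2^i\ge0.97\,n/16\ge n/20$. In both cases $M=\frac n{20m}-1$ is a valid lower bound.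

**Step 3: location of the other forbidden integers.** Let $n$ be forbidden with residue in $A$; then its residue $g$ is in some $W_j$. Let $k'\ge 0$ be the largest integer with $k'\equiv j\pmod 3$ and $a_{k'}\le n$; it exists, since one of $0,1,2$ is $\equiv j$ and $a_0,a_1,a_2\le4\le n$. As $n\notin Z_{k'}$, we have $n\ge b_{k'+1}$, and by maximality $n<a_{k'+3}$. Put $k=k'+1$. Then
$$g\in W_{k-1},\qquad b_k\le n<a_{k+2}.$$
As $a_{k+2}>n\ge2^{k_0}=a_{k_0}$, we have $k\ge k_0-1\ge17$. By (W2), $g=g'+g''$ with $g',g''\in W_k$. Let $L=2b_{k-1}$ and $R=a_{k+1}$, so $\Phi_k=[L,R)$, with $L\le1.01\cdot2^k$ and $R\ge1.98\cdot2^k$.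

**Step 4, Case A: $n<R$.** Here one summand will be small. We have $k\ge k_0$, since for $k=k_0-1$ we would get $R=2^{k_0}\le n$. So $n\ge b_k=L+d_{k-1}$. Let $i\equiv k\pmod 3$ be maximal with $i+1\le\lceil(k-1)/2\rceil$. Then $2^{i+1}\le d_{k-1}$, and by maximality $i\ge\lceil(k-1)/2\rceil-3\ge\frac{k-7}2$, so $i\ge1$. For $s'\in\Phi_i$ with residue $g'\in W_k=W_i$ we have $0<s'<2^{i+1}\le d_{k-1}$, so $s=n-s'\in[L,R)=\Phi_k$, with residue $g''\in W_k$. Both are in $\mathcal F$, and we may take $M=0.97\cdot2^{(k-7)/2}/m-1$.

**Step 5, Case B: $R\le n<2.1\cdot2^k$.** Here one summand comes from the previous window of the same group. Let $s'\in\Phi_{k-3}\subset[2^{k-3},2^{k-2})$ have residue $g'\in W_k=W_{k-3}$. Then $s=n-s'$ satisfies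
$$L\le1.73\cdot2^k\le s<1.975\cdot2^k\le R,$$
so $s\in\Phi_k$, with residue $g''$. We may take $M=0.97\cdot2^{k-3}/m-1$.

**Step 6, Case C: $2.1\cdot2^k\le n<a_{k+2}$.** Here both summands come from $\Phi_k$. As $k+1\ge k_0$, we have $a_{k+2}=2R-d_{k+1}$. If $n\ge R+L$, every integer $s$ with $n-R<s<R$ satisfies $L\le n-R<s<R$, and the same holds for $n-s$. There are $2R-n-1$ such $s$, and $n\le2R-d_{k+1}-1$ makes this at least $d_{k+1}$. If $n<R+L$, every integer $s\in[L,n-L]$ satisfies $L\le s\le n-L<R$, and the same holds for $n-s$; there are $n-2L+1\ge(2.1-2.02)2^k=0.08\cdot2^k$ of them. In both situations these are consecutive integers; those of residue $g'$ have $n-s$ of residue $g''$, and both numbers are in $\mathcal F$. We may take $M=\min(d_{k+1},\,0.08\cdot2^k)/m-1$.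

**Step 7: summation.** In all three cases $M=\frac{2^{k/2}}{16m}-1$ is a valid lower bound: $0.97\cdot2^{-7/2}>\frac1{16}$ in Case A, $0.97\cdot2^{k-3}\ge\frac1{16}2^{k/2}$ in Case B, and $d_{k+1}\ge2^{k/2}$, $0.08\cdot2^k\ge\frac1{16}2^{k/2}$ in Case C. For each $k$ there are at most $4\cdot2^k$ such $n$, since $n<a_{k+2}\le2^{k+2}$. Hence
$$P(\Omega_1^c\mid\Omega_0)\le\sum_{n\ge2^{k_0}}(1-\theta^2)^{\frac12\left(\frac n{20m}-1\right)}+\sum_{k\ge k_0-1}4\cdot2^k(1-\theta^2)^{\frac12\left(\frac{2^{k/2}}{16m}-1\right)}.$$
The first series is geometric; in the second the ratio of consecutive terms tends to $0$. Both are tails of convergent series that depend only on $m$ and $\theta$, so the right side tends to $0$ as $k_0\to\infty$, and it is at most $\frac12$ for all large $k_0$. $\square$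

## 7. Oscillation of the counting function

Throughout, $k_0$ is large enough for Lemma 7. For $k\ge k_0$ put $I_k=[b_k,a_{k+1})$.

**Step 1: exact description of $S$ on $I_k$.** As $b_k\ge2b_{k-1}$, we have $I_k\subset\Phi_k\subset[2^k,2^{k+1})$, and by (1) $|I_k|=a_{k+1}-b_k\ge0.97\cdot2^k$. A point $n\in I_k$ lies in $Z_k$ and in no other $Z_i$: for $i<k$ we have $n\ge b_k\ge b_{i+1}$, and for $i>k$ we have $n<a_{k+1}\le a_i$. So all $n\in I_k$ with residue outside $C\cup W_k$ are forbidden, and all others are in $\mathcal F$. By Lemma 6, on $\Omega_0\cap\Omega_1$,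
$$S\cap I_k=\{n\in I_k:\ n\bmod m\in C\cup W_k,\ \xi_n=1\}. \tag{2}$$

**Step 2: proportions on $I_k$.** The number $c_k$ of $n\in I_k$ with residue in $C\cup W_k$ satisfies $\bigl|c_k-|I_k|(|C|+|W_k|)/m\bigr|\le m$. By Hoeffding's inequality and $c_k\le|I_k|$, for each $\eta>0$ the sum of $\xi_n$ over these $n$ deviates from $\theta c_k$ by more than $\eta|I_k|$ with probability at most $2e^{-2\eta^2|I_k|}$, which is summable in $k$. By Borel–Cantelli (for $\eta=1,\frac12,\frac13,\dots$) and (2), almost surely on $\Omega_0\cap\Omega_1$,
$$\frac{|S\cap I_k|}{|I_k|}-\frac{\theta(|C|+|W_k|)}m\to0\qquad(k\to\infty). \tag{3}$$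

**Proof of Theorem 4.** Suppose $S$ had density $\delta$ at a point where (3) holds. Then $|S\cap I_k|=\delta(a_{k+1}-b_k)+o(2^k)$, and as $|I_k|\ge0.97\cdot2^k$, the ratios $|S\cap I_k|/|I_k|$ would tend to $\delta$. But by (3) they tend to $\theta(|C|+2)/m$ along $k\equiv0,1\pmod 3$, where $W_k$ is $V_0$ or $V_2$, and to $\theta(|C|+3)/m$ along $k\equiv2\pmod 3$, where $W_k=V_1$. This is a contradiction. So almost surely on $\Omega_0\cap\Omega_1$, an event of positive probability, $S$ has no density. $\blacksquare$

**Proof of Theorem 5.** The oscillation of $D$ is Lemma 3, and $m$ and $T$ do not depend on $\theta$. Given $\theta$ and $\varepsilon$, take $k_0$ as in Lemma 7 and also so large that $5\gamma\le\varepsilon/2$. Let $\mathcal I=\bigcup_{k\ge k_0}I_k$.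

*On $\mathcal I$.* Since $I_k\subset[2^k,2^{k+1})$, formula (2) says that on $\Omega_0\cap\Omega_1$ we have $S\cap\mathcal I=\{n\in T\cap\mathcal I:\xi_n=1\}$. For $\eta>0$ and an integer $x\ge1$, the sum $\sum_{n\in T\cap\mathcal I\cap[1,x]}(\xi_n-\theta)$ has at most $x$ terms, so by Hoeffding's inequality its absolute value exceeds $\eta x$ with probability at most $2e^{-2\eta^2x}$. By Borel–Cantelli, almost surely on $\Omega_0\cap\Omega_1$,
$$|S\cap\mathcal I\cap[1,x]|=\theta\,|T\cap\mathcal I\cap[1,x]|+o(x).$$

*Off $\mathcal I$.* The half-line $[a_{k_0},\infty)$ is the union of the intervals $[a_k,b_k)$ and $[b_k,a_{k+1})$ with $k\ge k_0$, so every integer $\ge2^{k_0}=a_{k_0}$ outside $\mathcal I$ lies in some $[a_k,b_k)$. By (1), the part of $[1,x]$ outside $\mathcal I$ has size at most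
$$2^{k_0}+\sum_{k\ge k_0:\ a_k\le x}(b_k-a_k)\le2^{k_0}+2\gamma\sum_{k:\ 2^k\le x/0.99}2^k\le2^{k_0}+2\gamma\cdot\frac{2x}{0.99}\le2^{k_0}+5\gamma x.$$

*Together.* Almost surely on $\Omega_0\cap\Omega_1$,
$$\bigl||S\cap[1,x]|-\theta|T\cap[1,x]|\bigr|\le5\gamma x+o(x)\le\varepsilon x$$
for all large integers $x$, and hence for all large real $x$, since both counts depend only on $\lfloor x\rfloor$. This event has positive probability. On it the upper density of $S$ is at least $\theta\limsup D-\varepsilon$ and the lower density is at most $\theta\liminf D+\varepsilon$, so they differ by at least $\frac{3\theta}{7m}-2\varepsilon$. $\blacksquare$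

What remains is Proposition 1, a statement about finite abelian groups. We shall work in a finite cyclic group $G$ of order $m$ and carry the sets over to $\mathbb Z_m$ by an isomorphism.

## 8. What condition (A1) demands, and layers over $\mathbb Z_5\times\mathbb Z_\ell$

Start with the doubling cycle of Section 1: $m=7$ and $V=\{1,2,4\}$. Can one choose $C$? It must avoid $V$, and no $c\in C$ may satisfy $c+v\in A$ for a $v\in V$. But $0+1=1$, $3+1=4$, $5+4=2$, $6+2=1$ all lie in $V$, so $C=\emptyset$ and (A1) fails. Condition (A1) pulls in two directions: $C$ must avoid all differences of elements of $A$, while $C+A$ must cover every residue outside $A$.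

To get room, we use layers. Suppose that we have a finite abelian group $H$ of odd order and a set $N=C_0\cup V\subset H$ with $C_0\cap V=\emptyset$, where $V$ carries the rotating groups. Let $E=\mathbb Z_5\times\mathbb Z_\ell$ with a large prime $\ell$, let $G=H\times E$, and let $\Delta=\{2,-2\}\times\mathbb Z_\ell\subset E$. Over $0\in E$ we put $N$; over each $d\in\Delta$ we put a set $C_d\subset H$, with $C_{-d}=-C_d$; over all other $e\in E$ we put nothing. All of this is $C$, except $V$. Then (A1) splits into conditions for the fibers of $C+A$: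

* over $e\in\Delta$: no two elements of $\Delta$ sum to an element of $\Delta$ (the first coordinates of sums are $4,0,1$), so we need $C_e+N=H\setminus C_e$;
* over $0$: we need $(C_0+N)\cup\bigcup_{d\in\Delta}(C_d-C_d)=H\setminus N$;
* over every other $e$: we need $\bigcup_{d+d'=e}(C_d+C_{d'})=H$.

The last condition will come from random translates. For the first two, the natural candidate for $C_d$ is a set $K$ that is maximal subject to $(K-K)\cap N=\emptyset$. If $x\notin K$ and $0\notin N$, maximality gives $x-s\in N$ or $s-x\in N$ for some $s\in K$. If $N=-N$, then $x\in K+N$ either way, and $K+N=H\setminus K$ as desired. But $N$ cannot be symmetric. Suppose it were, and let $v\in V_0$ be such that $2v\in V_1$ and $-v\notin V$ (in the construction below, $v$ with $\mathbb Z_7$-coordinate $1$ and all other coordinates $0$ is such an element). Then $-v\in C_0$, and $(-v)+2v=v\in N$, which (A1) does not allow. This is where the natural approach stops.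

Two changes get past this point. First, $K-K$ is symmetric and misses $N$, so it also misses $-N$; if $-N$ is disjoint from $N$, it has to be covered by $C_0+N$. We obtain this by arranging $N$ in triples (columns) with sum $0$. Second, although $N$ is not symmetric, it can have *symmetric images* under suitable homomorphisms $\chi_1,\chi_2$; a maximal set $\bar K$ for the symmetric image $\chi(N)$ exists as above, and its preimage has the desired property for $N$. We need two quotients so that, together, they detect everything outside $N\cup-N$. The array of the next section is designed for these two demands.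

## 9. A $3\times4$ array for each element of $V$

Let $p,q,r>10^7$ be distinct primes, $H=\mathbb Z_7\times\mathbb Z_p\times\mathbb Z_q\times\mathbb Z_r$, and let $\lambda:H\to\mathbb Z_7\times\mathbb Z_p$, $\alpha:H\to\mathbb Z_q$, $\beta:H\to\mathbb Z_r$ be the projections. "Mod 7" refers to the $\mathbb Z_7$-coordinate. Put $U_0=U_2=\{0,1\}$, $U_1=\{0,1,2\}$ and
$$V_i=\{h:\lambda(h)=(2^i,u),\ u\in U_i,\ \alpha(h)=\beta(h)=0\}\qquad(i=0,1,2).$$
The $V_i$ are disjoint mod 7, and (A4) is clear. Since $2^3\equiv1\pmod 7$ and $U_1\subset U_0+U_0$, $U_2\subset U_1+U_1$, $U_0\subset U_2+U_2$, condition (A2) holds. So $V_1$ is larger than its neighbors at no cost. Write $V=\{v_1,\dots,v_7\}$ with $\lambda(v_t)=(2^{i_t},u_t)$, $u_t\in\{0,1,2\}$.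

For each $t=1,\dots,7$ take parameters $X_t\in\mathbb Z_p$; $\rho_t,\mu_t,\nu_t\in\mathbb Z_q$; $\rho_t',\mu_t',\nu_t'\in\mathbb Z_r$. Dropping $t$ and writing $i_t=\iota$, put
$$(x_1,x_2,x_3)=\bigl((2^{\iota},u),\ (0,X),\ (-2^{\iota},-u-X)\bigr),$$
$$y=(0,\rho,-\rho),\quad y'=(\mu,\nu,-\mu-\nu),\quad z=(0,\rho',-\rho'),\quad z'=(\mu',\nu',-\mu'-\nu').$$
Each of these five triples has sum $0$. For $i=1,2,3$ define elements of $H$ by their coordinates $(\lambda,\alpha,\beta)$:
$$n(i,1)=(x_i,y_i,z_i),\quad n(i,2)=(x_i,y_i',z_i'),\quad n(i,3)=(-x_i,-y_i,-z_i'),\quad n(i,4)=(-x_i,-y_i',-z_i).$$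
We call this $3\times4$ array *gadget* $t$; its elements are $n_t(i,j)$. Then $n_t(1,1)=v_t$, and every column sums to zero: $n(1,j)+n(2,j)+n(3,j)=0$. In row $i$, if the coordinate $\alpha$ is forgotten, columns 1 and 4 are opposite and columns 2 and 3 are opposite; if $\beta$ is forgotten, columns 1 and 3 are opposite and columns 2 and 4 are opposite. The pairs $(\alpha,\beta)$ of the twelve elements are
$$\begin{array}{l|llll} i=1&(0,0)&(\mu,\mu')&(0,-\mu')&(-\mu,0)\\ i=2&(\rho,\rho')&(\nu,\nu')&(-\rho,-\nu')&(-\nu,-\rho')\\ i=3&(-\rho,-\rho')&(-\mu-\nu,-\mu'-\nu')&(\rho,\mu'+\nu')&(\mu+\nu,\rho')\end{array}$$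

Let $N$ be the set of all $n_t(i,j)$ and $C_0$ the set of those with label $(i,j)\ne(1,1)$; so $N=C_0\cup V$. There are $84$ labels $(t,i,j)$ in all, of which $84-7=77$ belong to $C_0$.

**Lemma 8.** The parameters can be chosen so that

* (N1) all $x_{t,i}$ are nonzero, and $x_{t,i}\ne\pm x_{t',i'}$ for $(t,i)\ne(t',i')$;
* (N2) $(C_0+N)\cap N=\emptyset$;
* (N3) every element of $C_0$ has $(\alpha,\beta)\ne(0,0)$.

*Proof.* **Step 1: reduction to single requirements.** This step replaces the choice by a union bound. A requirement is one inequality of (N1), one label of $C_0$ in (N3), or one labeled triple $(c,n,n')$ in (N2), for which $c+n\ne n'$ is required. We shall show that each requirement either holds automatically, or holds once a certain affine form over $\mathbb Z_p$, $\mathbb Z_q$ or $\mathbb Z_r$ in the parameters does not vanish, where the coefficients of the form on the parameters are integers of absolute value at most $3$, not all zero. We call such a form *nontrivial*. For independent uniform parameters, a nontrivial form vanishes with probability $<10^{-7}$: some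 coefficient is invertible, because the prime exceeds $3$, and given the other parameters exactly one value of this one makes the form vanish. There are at most $21+2\cdot210=441$ requirements in (N1), $77$ in (N3), and $77\cdot84^2<6\cdot10^5$ in (N2), together fewer than $10^6$. So with positive probability all hold. We say that an identity holds *formally* if it holds as an identity of forms in the parameter symbols.

**Step 2: (N1).** Mod 7, the elements $x_{t,i}$ of rows $1,2,3$ lie in $\{1,2,4\}$, $\{0\}$, $\{-1,-2,-4\}=\{6,5,3\}$, which are disjoint. So the requirements that are not automatic are the following. For $x_{t,2}\ne0$: $X_t\ne0$. For row 2 against row 2: $X_t\ne\pm X_{t'}$ with $t\ne t'$. For row 3 against the negative of row 1, when $i_t=i_{t'}$: $u_t+X_t\ne u_{t'}$, where $t=t'$ is allowed. For row 3 against row 3, when $i_t=i_{t'}$ and $t\ne t'$: $u_t+X_t\ne u_{t'}+X_{t'}$. Row 1 against row 1 is automatic, since the $v_t$ are distinct and opposite signs are excluded mod 7. All the listed forms are nontrivial.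

**Step 3: (N3).** In the table only the entry at label $(1,1)$ is formally $(0,0)$. For every other label at least one of the two coordinates is a nontrivial form, with coefficients in $\{-1,0,1\}$.

**Step 4: (N2), sorting by gadgets.** Let $c,n,n'$ be labeled elements, $c$ with a label of $C_0$. If the equation $\alpha(c)+\alpha(n)-\alpha(n')=0$ does not hold formally, its left side is a nontrivial form (coefficients of absolute value at most $3$), and we are done; the same applies to $\beta$. So suppose that both equations hold formally. Parameters of different gadgets are independent symbols, so the part of the equation from each gadget is formally zero. Hence an element that is the only one of the triple in its gadget has entry formally $(0,0)$, that is, it is $v_t$ for that gadget. As $c$ does not have position $(1,1)$, the gadget $t$ of $c$ contains at least one of $n,n'$.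

**Step 5: (N2), exactly $c,n$ in gadget $t$, and $n'=v_{t'}$.** The table entries of $c$ and $n$ are formally negatives of each other. We look for all pairs of entries that sum to $(0,0)$. The $\alpha$-coordinates cancel only for the following pairs of positions, and the sum of the $\beta$-coordinates is as stated: $(1,1)$ with itself, $0$; $(1,1),(1,3)$: $-\mu'$; $(1,3)$ with itself: $-2\mu'$; $(1,2),(1,4)$: $\mu'$; $(2,1),(2,3)$: $\rho'-\nu'$; $(2,1),(3,1)$: $0$; $(3,3),(2,3)$: $\mu'$; $(3,3),(3,1)$: $\mu'+\nu'-\rho'$; $(2,2),(2,4)$: $\nu'-\rho'$; $(3,2),(3,4)$: $\rho'-\mu'-\nu'$. As $c$ is not at $(1,1)$, only $\{c,n\}=\{n(2,1),n(3,1)\}$ remains. Then $c+n=-v_t$ by the column sum, and $c+n=n'$ would give $-2^{i_t}=2^{i_{t'}}$ mod 7, which is false since $\{3,5,6\}$ and $\{1,2,4\}$ are disjoint. So the requirement holds automatically.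

**Step 6: (N2), exactly $c,n'$ in gadget $t$, and $n=v_{t'}$.** The entries of $c$ and $n'$ coincide formally. The twelve entries are pairwise distinct: the $\alpha$-coordinates agree only for $(1,1),(1,3)$, for $(2,1),(3,3)$ and for $(2,3),(3,1)$, where the $\beta$-coordinates are $0,-\mu'$; $\rho',\mu'+\nu'$; $-\nu',-\rho'$. So $c$ and $n'$ have the same label, and $c+n=n'$ would give $n=0$, which is false mod 7.

**Step 7: (N2), all three in gadget $t$.** Put $\sigma_j=+1$ for $j=1,2$ and $\sigma_j=-1$ for $j=3,4$, so $\lambda(n(i,j))=\sigma_jx_i$. Let $\kappa_i$ be the sum, over the members of the triple in row $i$, of $\sigma_j$ times the coefficient ($+1$ for $c,n$ and $-1$ for $n'$). The $\lambda$-equation is $\kappa_1x_1+\kappa_2x_2+\kappa_3x_3=0$, that is,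
$$(\kappa_1-\kappa_3)2^{i_t}=0\ \text{ in }\mathbb Z_7,\qquad(\kappa_1-\kappa_3)u+(\kappa_2-\kappa_3)X=0\ \text{ in }\mathbb Z_p.$$
As $\sum|\kappa_i|\le3$, all differences $\kappa_i-\kappa_{i'}$ have absolute value at most $3$. If $\kappa_1\ne\kappa_3$, the first equation is false. If $\kappa_1=\kappa_3\ne\kappa_2$, the left side of the second is a nontrivial form. There remains the case $\kappa_1=\kappa_2=\kappa_3$. Then $\kappa_1+\kappa_2+\kappa_3$ is divisible by $3$, and as a sum of three signs it is odd and of absolute value at most $3$; so it is $3\sigma$ with $\sigma=\pm1$, and every $\kappa_i=\sigma$. Hence each row contains a member of the triple, so exactly one, and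
$$\sigma_{j(c)}=\sigma_{j(n)}=-\sigma_{j(n')}=\sigma, \tag{4}$$
where $j(\cdot)$ denotes the column.

Now $\alpha(n(i,j))$ is $\sigma_jy_i$ for $j\in\{1,3\}$ and $\sigma_jy_i'$ for $j\in\{2,4\}$. So the $\alpha$-equation reads $\sigma(y_1^*+y_2^*+y_3^*)=0$ with each $y_i^*\in\{y_i,y_i'\}$. If both types occurred, then, since $\sum y_i=\sum y_i'=0$, the left side would be $\pm(y_i'-y_i)$ for the row $i$ whose type occurs once. Up to sign this is $\mu$, $\nu-\rho$ or $-\mu-\nu+\rho$, which is not formally zero. So the three columns all lie in $\{1,3\}$ or all in $\{2,4\}$. Likewise $\beta(n(i,j))$ is $\sigma_jz_i$ for $j\in\{1,4\}$ and $\sigma_jz_i'$ for $j\in\{2,3\}$, and $z_i'-z_i$ is $\mu'$, $\nu'-\rho'$ or $-\mu'-\nu'+\rho'$; so the three columns all lie in $\{1,4\}$ or all in $\{2,3\}$. A set $\{1,3\}$ or $\{2,4\}$ meets a set $\{1,4\}$ or $\{2,3\}$ in a single column, so the three columns are equal. This contradicts $\sigma_{j(c)}=-\sigma_{j(n')}$ in (4). So in the last case both equations cannot hold formally, and the requirement has been dealt with in Step 4. $\square$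

Fix such parameters. By (N3), $C_0\cap V=\emptyset$, and by (N1), $0\notin N$.

## 10. Two quotients in which $N$ becomes symmetric

**Lemma 9.**

* (a) $-N\subset C_0+N$, and hence $-N\cap N=\emptyset$.
* (b) $(V+V)\cap C_0=\emptyset$, and if $v\in V_i$, $v'\in V_j$, $v+v'\in V$, then $i=j$ and $v+v'\in V_{i+1}$.
* (c) Let $\chi_1=(\beta,\lambda)$ and $\chi_2=(\alpha,\lambda)$. Then $\chi_k(N)=-\chi_k(N)\not\ni0$ for $k=1,2$. If $w\in H$ satisfies $\chi_1(w)\in\chi_1(N)$ and $\chi_2(w)\in\chi_2(N)$, then $w\in N\cup(-N)$.

*Proof.* (a) As column $j$ sums to zero, $-n(i,j)$ is the sum of the other two elements of the column, and at least one of them is not at position $(1,1)$, so is in $C_0$. By (N2), $C_0+N$ misses $N$.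

(b) Elements of $V+V$ have $\alpha=\beta=0$, and by (N3) elements of $C_0$ do not. Mod 7, the sums $1+2$, $1+4$, $2+4$ are not in $\{1,2,4\}$, and $2^i+2^i=2^{i+1}$. So $v+v'\in V$ forces $i=j$, and its $\mathbb Z_7$-coordinate puts it in $V_{i+1}$.

(c) From the definition of the array, over all $t,i$,
$$\chi_1(N)=\{\pm(z_i,x_i),\ \pm(z_i',x_i)\},\qquad\chi_2(N)=\{\pm(y_i,x_i),\ \pm(y_i',x_i)\}.$$
These sets are symmetric, and they do not contain $0$, since $x_{t,i}\ne0$. Let $w$ be as stated. Then $\lambda(w)=\pm x_{t,i}$, and by (N1) and because $H$ has odd order (so $x_{t,i}\ne-x_{t,i}$), this determines $(t,i)$ and the sign. If the sign is $+$, then $\beta(w)\in\{z_i,z_i'\}$ and $\alpha(w)\in\{y_i,y_i'\}$, so $w$ is one of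
$$(x_i,y_i,z_i)=n(i,1),\quad(x_i,y_i',z_i')=n(i,2),\quad(x_i,y_i,z_i')=-n(i,3),\quad(x_i,y_i',z_i)=-n(i,4).$$
If the sign is $-$, then $-w$ satisfies the same hypotheses, by symmetry of the $\chi_k(N)$, with sign $+$. $\square$

**Lemma 10.** There are nonempty $K_1,\dots,K_J\subset H$ ($J\ge1$) with $K_j+N=H\setminus K_j$, $(-K_j)+N=H\setminus(-K_j)$ and $(K_j-K_j)\cap N=\emptyset$ for each $j$, and $\bigcup_j(K_j-K_j)\supset H\setminus(N\cup-N)$.

*Proof.* For each $w\notin N\cup-N$ (for example $w=0$) we construct one set $K_w$ with the first three properties and $w\in K_w-K_w$. By Lemma 9(c) there is $\chi\in\{\chi_1,\chi_2\}$ with $\chi(w)\notin\bar N:=\chi(N)$. The set $\{0,\chi(w)\}$ has differences $0,\pm\chi(w)$, none of them in $\bar N$, because $\bar N=-\bar N\not\ni0$. So we can choose a maximal set $\bar K\subset\chi(H)$ containing $0,\chi(w)$ with $(\bar K-\bar K)\cap\bar N=\emptyset$. Then $\bar K+\bar N$ is disjoint from $\bar K$. If $x\in\chi(H)\setminus\bar K$, then by maximality $\bar K\cup\{x\}$ has a difference in $\bar N$; as $0\notin\bar N$, it is $x-s$ or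 $s-x$ with $s\in\bar K$, and by symmetry of $\bar N$ we get $x\in\bar K+\bar N$ in both cases. So $\bar K+\bar N=\chi(H)\setminus\bar K$, and negating, $-\bar K+\bar N=\chi(H)\setminus(-\bar K)$.

Put $K_w=\chi^{-1}(\bar K)$. Then $K_w+N=\chi^{-1}(\bar K+\bar N)$: the inclusion "$\subset$" is clear, and if $\chi(g)=\bar s+\chi(n)$ with $\bar s\in\bar K$, $n\in N$, then $\chi(g-n)\in\bar K$, so $g-n\in K_w$. The same holds for $-K_w=\chi^{-1}(-\bar K)$. Hence $\pm K_w+N=H\setminus(\pm K_w)$. An element of $(K_w-K_w)\cap N$ would have image in $(\bar K-\bar K)\cap\bar N=\emptyset$. Finally $0,w\in K_w$, so $w=w-0\in K_w-K_w$. The family of all $K_w$ has the asserted properties. $\square$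

## 11. Random translates and the proof of Proposition 1

Let $\ell$ be a prime with $\ell\notin\{5,7,p,q,r\}$ and $\ell\ge J$, large as specified below. Let $E=\mathbb Z_5\times\mathbb Z_\ell$ and $G=H\times E$, which is cyclic of order $m=35pqr\ell$, since it is a product of cyclic groups of distinct prime orders. Let $\Delta=\{2,-2\}\times\mathbb Z_\ell$. Choose a surjection $u\mapsto j(u)$ of $\mathbb Z_\ell$ onto $\{1,\dots,J\}$ and elements $h(u)\in H$ for $u\in\mathbb Z_\ell$, and set
$$C_{(2,u)}=K_{j(u)}+h(u),\qquad C_{(-2,-u)}=-C_{(2,u)}.$$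
Identify $H$ with $H\times\{0\}$, and let
$$C=C_0\cup\bigcup_{d\in\Delta}C_d\times\{d\},\qquad A=C\cup V.$$
So the fiber of $A$ over $e\in E$ is $N$ if $e=0$, $C_e$ if $e\in\Delta$, and empty otherwise. Clearly $C\cap V=\emptyset$. We compute the fibers of $C+A$.

**Step 1: fibers over $e\in\Delta$.** The sum of two elements of $\Delta$ has first coordinate $4$, $0$ or $1$, so it is not in $\Delta$. Hence the fiber is $(C_e+N)\cup(C_0+C_e)=C_e+N$. For $e=(2,u)$ it is $K_{j(u)}+N+h(u)$, and for $e=(-2,-u)$ it is $-K_{j(u)}+N-h(u)$. By Lemma 10, both equal $H\setminus C_e$.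

**Step 2: fiber over $0$.** Here the translations $h(u)$ cancel. The fiber is
$$(C_0+N)\cup\bigcup_{d\in\Delta}(C_d-C_d)=(C_0+N)\cup\bigcup_j(K_j-K_j),$$
where we used that $u\mapsto j(u)$ is onto and that $K_j-K_j$ is symmetric. It is disjoint from $N$ by (N2) and Lemma 10. It contains $H\setminus(N\cup-N)$ by Lemma 10 and $-N$ by Lemma 9(a). So it is $H\setminus N$.

**Step 3: all other fibers.** These are over $e=(4,s)$, $e=(1,s)$, and $e=(0,s)$ with $s\ne0$. The fiber of $A$ is empty there, and the fiber of $C+A$ is $\bigcup_{d+d'=e}(C_d+C_{d'})$ with $d,d'\in\Delta$. We want it to be $H$. Choose the $h(u)$ independently and uniformly at random in $H$.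

Over $(4,s)$ the fiber contains $K_{j(u)}+K_{j(s-u)}+h(u)+h(s-u)$ for each of the $(\ell-1)/2$ disjoint pairs $\{u,s-u\}$ with $u\ne s-u$. Over $(0,s)$, $s\ne0$, it contains $C_{(2,u)}-C_{(2,u-s)}=K_{j(u)}-K_{j(u-s)}+h(u)-h(u-s)$; we use the pairs $\{u,u-s\}$ with $u=(2i+1)s$, $0\le i\le(\ell-3)/2$. These are $(\ell-1)/2$ disjoint pairs, since their members are $0,s,2s,\dots,(\ell-2)s$. In each case $h(u)+h(s-u)$ or $h(u)-h(u-s)$ is uniform on $H$ and the sets $K_j$ are nonempty, so each pair covers a given $g\in H$ with probability at least $1/|H|$, independently over the pairs. There are fewer than $2\ell$ such $e$, so the probability that some of these fibers misses some $g$ is at most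
$$2\ell\,|H|\,\bigl(1-1/|H|\bigr)^{(\ell-1)/2},$$
which is less than $1$ for $\ell$ large, as $H$ and $J$ are fixed. Fix such an $\ell$ and suitable $h(u)$. Since $C_{-d}=-C_d$, the fiber over $(1,s)$ is minus the fiber over $(4,-s)$, so it is $H$ too.

**Step 4: conclusion.** Steps 1–3 say that $C+A=G\setminus A$, which is (A1). For (A3), let $v\in V_i$, $v'\in V_j$ and $v+v'\in A$. This sum lies over $0$, where the fiber of $A$ is $N=C_0\cup V$; by Lemma 9(b) it is not in $C_0$, so it is in $V$, and then $i=j$ and $v+v'\in V_{i+1}$. Conditions (A2) and (A4) were checked in Section 9. Carrying $C,V_0,V_1,V_2$ over to $\mathbb Z_m$ by an isomorphism $G\cong\mathbb Z_m$ proves Proposition 1, and with it Theorems 4 and 5. $\blacksquare$
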